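\title{Cones of minimal covers with bases not above $\mathbf{0}^{(\omega)}$}

\begin{abstract}
A Turing degree $\mathbf b$ is the base of a cone of minimal covers if every degree $\mathbf c\ge\mathbf b$ is a minimal cover of some degree. No arithmetical degree is such a base, and $\mathbf 0^{(\omega)}$ is one. We show that a base need not lie above $\mathbf 0^{(\omega)}$. Our bases are the codes of towers: sequences of sets in which each set is obtained from the jump of the join of the earlier ones by deleting finitely many elements. The code of every tower is a base. There are codes that compute no member of a given countable family of non-arithmetical sets, and there are two codes strictly below $\mathbf 0^{(\omega)}$ whose common lower bounds are exactly the arithmetical degrees. In particular, there is no least base.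
\end{abstract}

\section{Introduction}

We work in the Turing degrees under $\le_T$. A degree $\mathbf c$ is a \emph{minimal cover of} $\mathbf a$ if $\mathbf a<\mathbf c$ and there is no degree $\mathbf d$ with $\mathbf a<\mathbf d<\mathbf c$; it is a \emph{minimal cover} if it is a minimal cover of some degree. A degree $\mathbf b$ is the \emph{base of a cone of minimal covers}, briefly a \emph{base}, if every degree $\mathbf c\ge\mathbf b$ is a minimal cover. A degree above a base is again a base, so the interesting question is how low a base can be.

Let $\mathbf 0^{(n)}$ be the $n$th jump of $\mathbf 0$, let $\mathcal A$ be the set of arithmetical degrees, that is, the degrees below some $\mathbf 0^{(n)}$, and let $\mathbf 0^{(\omega)}$ be the degree of $\emptyset^{(\omega)}=\{\langle n,x\rangle:x\in\emptyset^{(n)}\}$. Two known results locate the boundary roughly. No $\mathbf 0^{(n)}$ is a minimal cover, so no degree in $\mathcal A$ is a base: the cone above such a degree contains some $\mathbf 0^{(n)}$. Also, $\mathbf 0^{(\omega)}$ is a base (Jockusch; Harrington and Kechris; Jockusch and Shore). Thus no finite number of jumps suffices, while the uniform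 join of all finite jumps does. It is natural to guess that $\mathbf 0^{(\omega)}$ is the least base, and this is the problem posed in \cite{problem}.

\medskip
\noindent\textbf{Question.} Does every base $\mathbf b$ of a cone of minimal covers satisfy $\mathbf b\ge\mathbf 0^{(\omega)}$?
\medskip

The answer is no. What $\emptyset^{(\omega)}$ has, beyond computing each $\emptyset^{(n)}$, is exact answers at all levels by a single procedure. We show that a single procedure that is wrong finitely often at each level is enough, provided that the errors go in one direction. Write $Z'=\{i:\Phi_i^Z(i){\downarrow}\}$ for the jump of $Z$.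

\begin{definition}\label{def:tower}
A \emph{tower} is a sequence $(X_n)_{n\ge1}$ of subsets of $\omega$ such that, with
\[
Z_n=\{\langle i,p\rangle:1\le i\le n,\ p\in X_i\}\qquad(\text{so }Z_0=\emptyset),
\]
we have, for all $n\ge0$,
\[
X_{n+1}\subseteq Z_n'\quad\text{and}\quad Z_n'\setminus X_{n+1}\text{ is finite}.
\]
Its \emph{code} is the set $B=\{\langle i,p\rangle:i\ge1,\ p\in X_i\}$.
\end{definition}

Since $Z_{n+1}\equiv_T Z_n\oplus X_{n+1}\equiv_T Z_n\oplus Z_n'\equiv_T Z_n'$, induction gives $Z_n\equiv_T\emptyset^{(n)}$. Hence the code $B$ computes every arithmetical set, and $B$ is not arithmetical, because $B\le_T\emptyset^{(n)}$ would give $\emptyset^{(n+1)}\le_T\emptyset^{(n)}$. If nothing is deleted, so that $X_{n+1}=Z_n'$ for all $n$, then the reductions in this induction are uniform in $n$ and $B\equiv_T\emptyset^{(\omega)}$. In general, recovering $\emptyset^{(n)}$ from $B$ uses the finite lists of deleted elements up to level $n$, and $B$ need not know these lists.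

\begin{theorem}\label{thm:tower}
If $B$ is the code of a tower, then $\deg(B)$ is the base of a cone of minimal covers.
\end{theorem}

\begin{theorem}\label{thm:answer}
There is a tower whose code does not compute $\emptyset^{(\omega)}$. Hence some base $\mathbf b$ satisfies $\mathbf b\not\ge\mathbf 0^{(\omega)}$.
\end{theorem}

\begin{theorem}\label{thm:strong}
\begin{enumerate}
\item[(a)] For every countable family of non-arithmetical sets there is a base computing none of them.
\item[(b)] There are bases $\mathbf b_0,\mathbf b_1\le\mathbf 0^{(\omega)}$ with $\{\mathbf d:\mathbf d\le\mathbf b_0\text{ and }\mathbf d\le\mathbf b_1\}=\mathcal A$. Consequently $\mathbf b_0$ and $\mathbf b_1$ are incomparable and strictly below $\mathbf 0^{(\omega)}$; every degree below all bases is arithmetical; and there is no least base.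
\end{enumerate}
\end{theorem}

The fact that no degree in $\mathcal A$ is a base is used only for the last clause of Theorem~\ref{thm:strong}(b). Apart from it, the paper uses only the textbook facts recalled in Section~\ref{sec:conv}.

Section~\ref{sec:omit} derives Theorems~\ref{thm:answer} and~\ref{thm:strong} from Theorem~\ref{thm:tower} by a finite extension argument. The rest of the paper proves Theorem~\ref{thm:tower}. Given $C\ge_T B$, we must find $A$ such that $\deg(C)$ is a minimal cover of $\deg(A)$. The proof separates minimality from coding. Section~\ref{sec:process} defines a process that reads an arbitrary $A\in\omega^\omega$ as a list of instructions and produces a real $f^A\in2^\omega$ in the limit. Section~\ref{sec:dichotomy} shows that for \emph{every} $A$ no degree lies strictly between those of $A$ and $A\oplus f^A$. All the freedom in the choice of $A$ is then available, in Sections~\ref{sec:steer} and~\ref{sec:diag}, to arrange that $A\oplus f^A\equiv_T C$ and $f^A\not\le_T A$. To prevent the $m$th program from computing $f^A$ from $A$, the construction asks questions that column $m+1$ of the tower answers, and this requirement survives finitely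 many wrong negative answers.

\section{Conventions}\label{sec:conv}

We fix a computable bijection $\langle\cdot,\cdot\rangle:\omega^2\to\omega$. \emph{Column} $a$ of a set $O$ is $\{b:\langle a,b\rangle\in O\}$. Sets are identified with their characteristic functions. Oracles are functions in $\omega^\omega$; a function is Turing equivalent to its graph, so it has a degree. The sequence $(\Phi_i)$ lists the programs with one oracle and $(\varphi_c)$ lists the partial computable functions. A computation with a partial function as oracle converges if it halts and queries only arguments in the domain. We use the following standard facts.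
\begin{itemize}
\item \emph{Jump.} $X<_T X'$, and $X\le_T X'$ by a reduction that does not depend on $X$. Whether a given search with oracle $X$ terminates is decided by $X'$, uniformly in the search. In particular there is a computable $s$ such that, whenever $X=\Phi_i^Y$, we have $p\in X'\iff s(i,p)\in Y'$.
\item \emph{Padding.} There is a computable injective function $\mathrm{pad}$ with $\Phi_{\mathrm{pad}(i,n)}=\Phi_i$ for all $i,n$.
\item \emph{Recursion theorem.} For every total computable $s$ there is $c$ with $\varphi_c=\varphi_{s(c)}$.
\end{itemize}

For finite or infinite strings, $\sigma\preceq\tau$ means that $\sigma$ is an initial segment of $\tau$, $\sigma\prec\tau$ that it is a proper one, and $\sigma\perp\tau$ that neither is an initial segment of the other. The empty string is $\lambda$, and $\sigma\restriction n$ is the initial segment of length $n$. A number $d$ is identified with $\{0,\dots,d-1\}$, so $G\cap d$ is the set of elements of $G$ below $d$.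

\section{Towers that omit non-arithmetical sets}\label{sec:omit}

In this section we assume Theorem~\ref{thm:tower} and prove Theorems~\ref{thm:answer} and~\ref{thm:strong}. The point is visible in the first column. Which finite binary strings $\tau$ are initial segments of a possible $X_1$? A value $\tau(p)=0$ is always allowed, since finitely many elements may be deleted. A value $\tau(p)=1$ is allowed if $\Phi_p^\emptyset(p)$ halts, and this has a finite certificate. So the possible strings form a c.e.\ set. The same holds for any finite number of further columns at once: the possible finite pieces of columns $k+1,\dots,l$ form a set that is c.e.\ in $Z_k$, however large $l$ is. A set that is computed by all such pieces in the same way is therefore computable in $Z_k$.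

A \emph{partial tower of height $k$} is a sequence $(X_1,\dots,X_k)$ that satisfies the conditions of Definition~\ref{def:tower} for $n<k$. Fix one, and let $\vec\tau=(\tau_{k+1},\dots,\tau_l)$, $l\ge k$, be a finite sequence of binary strings. Let $B[\vec\tau]$ be the partial oracle whose value at $\langle a,b\rangle$ is $0$ if $a=0$, is $X_a(b)$ if $1\le a\le k$, is $\tau_a(b)$ if $k<a\le l$ and $b<|\tau_a|$, and is undefined otherwise. For $k\le i\le l$ let $Z_i[\vec\tau]$ be the partial oracle that agrees with $B[\vec\tau]$ on the columns $\le i$ and has value $0$ on the columns $>i$. Call $\vec\tau$ \emph{admissible} if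
\[
\Phi_p^{Z_i[\vec\tau]}(p){\downarrow}\quad\text{whenever }k\le i<l,\ p<|\tau_{i+1}|\text{ and }\tau_{i+1}(p)=1 .
\]
Admissibility asks for finitely many halting computations with oracles that $Z_k$ computes, so the set of admissible sequences is c.e.\ in $Z_k$.

\begin{lemma}\label{lem:ext}
If $\vec\tau=(\tau_{k+1},\dots,\tau_l)$ is admissible, then there is a partial tower $(X_1,\dots,X_l)$ extending $(X_1,\dots,X_k)$ with $\tau_i\prec X_i$ for $k<i\le l$.
\end{lemma}

\begin{proof}
For $i=k,\dots,l-1$ in turn, let
\[
X_{i+1}=\{p<|\tau_{i+1}|:\tau_{i+1}(p)=1\}\cup\{p\ge|\tau_{i+1}|:p\in Z_i'\}.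
\]
Then $\tau_{i+1}\prec X_{i+1}$, and $X_{i+1}$ differs from $Z_i'$ only below $|\tau_{i+1}|$. The oracle $Z_i$ extends the partial oracle $Z_i[\vec\tau]$, so admissibility gives $p\in Z_i'$ whenever $\tau_{i+1}(p)=1$. Hence $X_{i+1}\subseteq Z_i'$.
\end{proof}

\begin{lemma}\label{lem:approx}
Let $(X_i)_{i\ge1}$ be a tower extending $(X_1,\dots,X_k)$, with code $B$, and suppose $\Phi_a^B(x){\downarrow}$. Then there is an admissible $\vec\tau$ with $\Phi_a^{B[\vec\tau]}(x){\downarrow}=\Phi_a^B(x)$.
\end{lemma}

\begin{proof}
Take $l\ge k$ such that $\Phi_a^B(x)$ queries only columns $\le l$. Choose $\tau_l\prec X_l,\ \tau_{l-1}\prec X_{l-1},\dots,\tau_{k+1}\prec X_{k+1}$ in this order. Let $\tau_i$ be long enough to answer the queries to column $i$ made by $\Phi^B_a(x)$ and by the finitely many computations $\Phi_p^{Z_{i'}}(p)$ with $i\le i'<l$ and $\tau_{i'+1}(p)=1$. These computations converge because $X_{i'+1}\subseteq Z_{i'}'$.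
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:answer} and~\ref{thm:strong}(a)]
Let $D_0,D_1,\dots$ be non-arithmetical sets; for Theorem~\ref{thm:answer} take every $D_i$ to be $\emptyset^{(\omega)}$. We build a tower in steps, one for each pair $(a,D)$ with $a\in\omega$ and $D=D_i$ for some $i$. Let $(X_1,\dots,X_k)$ be the partial tower at the beginning of the step. If there are an admissible $\vec\tau$ and an $x$ with $\Phi_a^{B[\vec\tau]}(x){\downarrow}\ne D(x)$, extend the partial tower by Lemma~\ref{lem:ext}. In either case, append one more column $Z'$, where $Z$ codes the columns built so far; this makes the final sequence infinite. Let $B$ be the code of the resulting tower.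

Suppose $\Phi_a^B=D$. If $\vec\tau$ and $x$ had been found at the step for $(a,D)$, then $B$ would extend $B[\vec\tau]$ and $\Phi^B_a(x)\ne D(x)$. So there were none. By Lemma~\ref{lem:approx}, for each $x$ some admissible $\vec\tau$ makes $\Phi_a^{B[\vec\tau]}(x)$ converge, and every value obtained in this way is $D(x)$. Searching for such a $\vec\tau$ with oracle $Z_k$ computes $D$, so $D\le_T Z_k\equiv_T\emptyset^{(k)}$, a contradiction. Thus $B$ computes no $D_i$, and $\deg(B)$ is a base by Theorem~\ref{thm:tower}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(b)]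
We build two towers $(X_i)$ and $(Y_i)$ with codes $B_0$ and $B_1$, in one step for each pair $(a,b)$ of programs. At the beginning of a step both partial towers have the same height $k$; let $Z_k$ and $W_k$ code them. Ask whether there are $\vec\tau$ admissible over the first, $\vec\rho$ admissible over the second, and $x$ with
\[
\Phi_a^{B_0[\vec\tau]}(x){\downarrow}\ne\Phi_b^{B_1[\vec\rho]}(x){\downarrow}.
\]
If so, extend both by Lemma~\ref{lem:ext}. In either case, extend both by columns from which nothing is deleted to a common height greater than $k$.

\emph{Common lower bounds.} Suppose $\Phi_a^{B_0}=\Phi_b^{B_1}=D$. Then the answer at the step for $(a,b)$ was negative. Fix $x$. By Lemma~\ref{lem:approx} there are admissible $\vec\tau_0$ and $\vec\rho_0$ for which both sides converge with value $D(x)$. Since no admissible $\vec\tau$ disagrees with $\vec\rho_0$, every admissible $\vec\tau$ for which $\Phi_a^{B_0[\vec\tau]}(x)$ converges gives the value $D(x)$. As above, $D\le_T Z_k\equiv_T\emptyset^{(k)}$. Conversely, both codes compute all arithmetical sets. So the common lower bounds of $\mathbf b_0=\deg(B_0)$ and $\mathbf b_1=\deg(B_1)$ are exactly the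 degrees in $\mathcal A$, and both are bases by Theorem~\ref{thm:tower}.

\emph{Both codes are computable in $\emptyset^{(\omega)}$.} Along the construction we keep indices of $Z_k$ and $W_k$ as sets computable in $\emptyset^{(k)}$. Each new column is $Z_k'$ modified by a finite string. From that string and an index of $Z_k$ we compute an index of $Z_{k+1}$ relative to $\emptyset^{(k+1)}$: the old columns are obtained through the fixed reduction of $\emptyset^{(k)}$ to $\emptyset^{(k+1)}$, and the new one through the function $s$ of Section~\ref{sec:conv}. The same holds for $W_k$. The question at a step asks whether a search with oracle $Z_k\oplus W_k$ terminates, so $\emptyset^{(k+1)}$ decides it uniformly in the indices, and in the positive case the search produces $\vec\tau$ and $\vec\rho$. Hence $\emptyset^{(\omega)}$ carries out the whole construction, and it computes column $a$ of $B_i$ by running the construction to a height $\ge a$.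

\emph{Consequences.} If $\mathbf b_i\le\mathbf b_{1-i}$, then the non-arithmetical degree $\mathbf b_i$ would be a common lower bound. So $\mathbf b_0,\mathbf b_1$ are incomparable, and therefore neither equals $\mathbf 0^{(\omega)}$, which lies above both. A degree below all bases is below $\mathbf b_0$ and $\mathbf b_1$, hence in $\mathcal A$. A least base would thus be arithmetical, but no degree in $\mathcal A$ is a base.
\end{proof}

\section{A limit process controlled by the oracle}\label{sec:process}

\subsection{Splittings and states}

Fix $A\in\omega^\omega$. Let $(\Gamma_e)$ list the programs with two oracles. For $\sigma\in2^{\le\omega}$ let $\theta_e^t(\sigma)$ be the finite partial function with $\theta_e^t(\sigma)(z)=v$ if and only if $z<t$ and $\Gamma_e$ with oracles $A$ and $\sigma$ on input $z$ outputs $v$ within $t$ steps, querying only positions below $t$ in both oracles and below $|\sigma|$ in the second. Then $\theta_e^t(\sigma)$ depends only on $A\restriction t$ and the first $t$ bits of $\sigma$; it grows with $t$ and with $\sigma$; and $\Gamma_e^{A,f}=\bigcup_t\theta_e^t(f)$ for $f\in2^\omega$. We say that $\sigma$ and $\tau$ \emph{$e$-split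 at $t$} if $\theta_e^t(\sigma)$ and $\theta_e^t(\tau)$ take different values at some common argument. A splitting persists when $t$, $\sigma$, $\tau$ increase, and two initial segments of one real never $e$-split.

Recall how splittings control $g=\Gamma_e^{A,f}$. Suppose $f$ is a branch of a tree computable in $A$. If the two successors of each branching $e$-split, then $g$ tells which way $f$ goes at each branching, so $f\le_T A\oplus g$. If no two strings of the tree $e$-split, then any string of the tree that gives a value at $z$ gives the value $g(z)$, so $g\le_T A$. Our process is computable in $A$ and cannot decide whether splittings exist. It maintains only a current path with one alternative at each branching, and it improves the splitting behavior of a branching whenever it sees a way to do so. The set of programs for which a branching splits is its \emph{state}, and states are compared lexicographically, giving priority to small programs: for finite sets $G\ne H$ put $G<H$ if $\min(G\mathbin{\triangle}H)\in H$. This is the lexicographic order of characteristic functions, hence a linear order, and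
\begin{itemize}
\item[(L1)] $G\supseteq H$ implies $G\ge H$;
\item[(L2)] $G\le H$ implies $G\cap d\le H\cap d$;
\item[(L3)] $H\subseteq G\le H$ implies $G=H$; in particular $G\le\emptyset$ implies $G=\emptyset$.
\end{itemize}
Here (L1) holds because the least difference lies in $G$, (L2) because the least difference either lies below $d$ or the two sides become equal, and (L3) follows from (L1).

\subsection{Definition of the process}

The values of $A$ are read as symbols: $0$, $1$, and \emph{requests} $2+\langle k,r\rangle$, written $(k,r)$. A request $(k,r)$ asks to move the path to the alternative at node $k$, at the cost of the \emph{right} $r$. Node $k$ has only the rights $r\le k$, and each can be spent once until the node is reset; this is what makes the path converge for every $A$.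

A \emph{configuration} consists of $\beta_0=\lambda$ and, for each \emph{node} $j\in\omega$, the \emph{data of node $j$}: binary strings $\beta_{j+1}$ and $\chi_j$, a set $U_j$ of used rights, and for each $e\le j$ a \emph{memory} $\mu_j^e$, which is a binary string or undefined. The strings satisfy
\begin{equation}\label{eq:struct}
\beta_j\prec\beta_{j+1},\qquad\beta_j\preceq\chi_j,\qquad\chi_j\perp\beta_{j+1}\qquad(j\in\omega);
\end{equation}
see Figure~\ref{fig:comb}. In particular $|\beta_j|\ge j$, and the strings $\beta_{l+1},\chi_l$ extend $\beta_j$ for all $l\ge j$. Node $j$ is \emph{default} if $\beta_{j+1}=\beta_j0$, $\chi_j=\beta_j1$, $U_j=\emptyset$ and its memories are undefined. To \emph{reset} the nodes $>i$ is to make them default, recursively in $j>i$. At the start of stage $0$ all nodes are default. For the configuration at the start of stage $t$ put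
\[
f_t=\bigcup_j\beta_j\in2^\omega,\qquad E_j(t)=\{e\le j:\beta_{j+1}\text{ and }\chi_j\text{ $e$-split at }t\}.
\]
A string is \emph{off the path at $t$} if it is not an initial segment of $f_t$, and \emph{on the path} otherwise.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[thick] (0,0) -- (9,0);
\draw[thick,dashed] (9,0) -- (10,0) node[right] {$f_t$};
\fill (0,0) circle (2pt) node[below] {$\beta_0$};
\fill (2.4,0) circle (2pt) node[below] {$\beta_1$};
\fill (5.4,0) circle (2pt) node[below] {$\beta_2$};
\fill (7.8,0) circle (2pt) node[below] {$\beta_3$};
\draw (1,0) -- (2,1);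
\fill (2,1) circle (2pt) node[above] {$\chi_0$};
\draw (3.4,0) -- (5,1.6);
\fill (5,1.6) circle (2pt) node[above] {$\chi_1$};
\draw (5.4,0) -- (6.4,1);
\fill (6.4,1) circle (2pt) node[above] {$\chi_2$};
\end{tikzpicture}
\caption{A configuration. The current path $f_t$ is the union of the strings $\beta_j$. The alternative $\chi_j$ at node $j$ follows the path at least up to the end of $\beta_j$ and leaves it before the end of $\beta_{j+1}$. A switch at node $1$ makes $\chi_1$ the new $\beta_2$ and stores a long initial segment of the old path as the new $\chi_1$.}
\label{fig:comb}
\end{figure}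

\medskip
\noindent\textbf{Stage $t$.} First, if $t\ge1$, erase the memories of every node $l$ with $E_l(t)\ne E_l(t-1)$. The phrase ``the memory at stage $t$'' refers to the situation after these erasures. Let $n_t$ be $1+t$ plus the maximum length of the defined strings $\beta_{l+1},\chi_l,\mu_l^e$ with $l\le t$. An \emph{upgrade is available} at node $i$ if one of the following holds.
\begin{itemize}
\item \emph{Type I.} Some $k>i$ has $E_k(t)\cap(i+1)>E_i(t)$. The candidate is $\chi_k$.
\item \emph{Type II.} For some $e\le i$ with $e\notin E_i(t)$, the memory $\mu=\mu_i^e$ is defined and off the path, and $\mu,f_t$ $e'$-split at $t$ for all $e'\in(E_i(t)\cap e)\cup\{e\}$. The candidate is $\mu$.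
\end{itemize}
Node $i$ is \emph{quiet} at $t$ if no upgrade is available at $i$. For $e\le i<k$, node $k$ is \emph{good for $(i,e)$} at $t$ if $E_l(t)\cap e=E_i(t)\cap e$ for all $l\in[i,k]$. Let $\ell_e^t(\sigma)$ be the least $z$ at which $\theta_e^t(\sigma)$ is undefined. Now do the first of the following that applies.
\begin{itemize}
\item[(a)] \emph{Switch at $k$.} This applies if $A(t)$ is a request $(k,r)$ with $r\le k\le t$ and $r\notin U_k$, and all nodes $\le k$ are quiet. First, for all $e\le i<k$ such that $e\notin E_i(t)$ and $k$ is good for $(i,e)$: if $\mu_i^e$ is undefined, or on the path, or $\ell_e^t(f_t)>\ell_e^t(\mu_i^e)$, then \emph{set} $\mu_i^e:=f_t\restriction n_t$. Then put simultaneously $\beta_{k+1}:=\chi_k$ and $\chi_k:=f_t\restriction n_t$, add $r$ to $U_k$, erase the memories of $k$, and reset the nodes $>k$.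
\item[(b)] \emph{Upgrade at $i$.} This applies if some node is not quiet; let $i$ be the least such node. Take the candidate of Type I with least $k$ if there is one, and otherwise the candidate of Type II with least $e$. Make it the new $\chi_i$, put $\beta_{i+1}:=f_t\restriction n_t$, erase the memories of $i$, keep $U_i$, and reset the nodes $>i$.
\item[(c)] Do nothing.
\end{itemize}
An \emph{action} is a switch or an upgrade. Node $i$ is \emph{disturbed} at $t$ if there is an action at a node $\le i$ at stage $t$. If $i$ is not disturbed at $t$, then no smaller node is, and the strings $\beta_l$ ($l\le i+1$) and $\chi_l$ ($l\le i$) do not change.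

The configuration at the start of stage $t$, the states $E_l(t)$ and the availability of upgrades at stage $t$ depend only on $A\restriction t$. For $\alpha\in\omega^{<\omega}$ we write $f_\alpha$ for the path $f_{|\alpha|}$ obtained from the instructions $\alpha$.

\begin{example}\label{ex:run}
Let $A$ begin with the requests $(0,0),(1,0),(1,1)$, and suppose that the programs $\Gamma_0,\Gamma_1$ give no output in the first two stages, so that no upgrade is available at stages $0,1,2$. At stage $0$ we have $f_0=0^\infty$, $\beta_1=0$, $\chi_0=1$ and $n_0=2$. The switch at $0$ gives $\beta_1=1$, $\chi_0=00$, $f_1=10^\infty$; node $0$ has spent its only right. At stage $1$ we have $\beta_2=10$, $\chi_1=11$, $n_1=4$. The switch at $1$ sets $\mu_0^0=1000$ and gives $\beta_2=11$, $\chi_1=1000$, $f_2=110^\infty$. At stage $2$ we have $n_2=7$. The switch at $1$ keeps $\mu_0^0$, which is off the path, and gives $\beta_2=1000$, $\chi_1=1100000$, $f_3=10^\infty$. So instructions can change a bit of the path (stage $0$), and they can leave the path and return to it (stages $1$ and $2$). Section~\ref{sec:steer} uses both movements.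
\end{example}

\subsection{Basic properties}

\begin{lemma}\label{lem:basic1}
The following hold for every $t$.
\begin{itemize}
\item[(P1)] At the start of stage $t$ all nodes $\ge t$ are default. Consequently $E_l(t)=\emptyset$ for $l\ge t$; $\beta_l\prec f_t\restriction n_t$ for $l\le t+1$; $f_t=(f_t\restriction n_t)0^\infty$; every memory at stage $t$ is shorter than $n_t$; and $\theta_e^t(f_t\restriction n_t)=\theta_e^t(f_t)$.
\item[(P2)] Let $\mu_l^e$ be a memory at stage $t$, last set at stage $s<t$. Then $l$ is not disturbed at the stages $s,\dots,t-1$, the state $E_l$ is constant on $[s,t]$, $e\notin E_l(t)$, and $\mu_l^e\succeq\beta_l$.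
\item[(P3)] The conditions \eqref{eq:struct} hold after stage $t$. If there is a switch at $k$ at stage $t$, then $f_{t+1}=\chi_k0^\infty\succeq\beta_k$ for the values of $\chi_k,\beta_k$ at the start of the stage. Otherwise $f_{t+1}=f_t$.
\end{itemize}
\end{lemma}

\begin{proof}
We argue by induction on $t$, assuming that \eqref{eq:struct} holds and that the nodes $\ge t$ are default at the start of stage $t$, and that (P1) holds at earlier stages.

(P1) For $l\ge t$ the strings $\beta_l0$ and $\beta_l1$ agree below $|\beta_l|\ge t$, so $\theta_e^t$ agrees on them and $E_l(t)=\emptyset$. Since $f_t=\beta_t0^\infty$ and memories exist only at nodes $<t$, the other consequences follow from the definition of $n_t$, which exceeds $t$ and the lengths involved. A switch at stage $t$ is at a node $k\le t$ and sets memories only at nodes $<k$. A Type I upgrade is at a node $i<k$ with $E_k(t)\ne\emptyset$, so $i<k<t$. A Type II upgrade needs a memory at $i$, so $i<t$. Since an action resets all higher nodes, the nodes $\ge t+1$ are default at the start of stage $t+1$.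

(P2) The action at stage $s$ is a switch at a node $k$ with $l<k\le s$, so $l$ is not disturbed at $s$, and $e\notin E_l(s)$, and $\mu_l^e=f_s\restriction n_s\succeq\beta_l$ by (P1) at $s$. A disturbance of $l$ at a stage in $(s,t)$ would erase the memory, and so would a change of $E_l$ in $[s,t]$. In particular $\beta_l$ is the same at $s$ and at $t$.

(P3) Reset nodes satisfy \eqref{eq:struct} by definition. Consider an upgrade at $i<t$. By (P1), $\beta_i\prec f_t\restriction n_t$ and $f_{t+1}=(f_t\restriction n_t)0^\infty=f_t$. In Type I, $\beta_i\preceq\beta_k\preceq\chi_k$ and $\chi_k\perp\beta_{k+1}\preceq f_t\restriction n_t$. In Type II, $\mu\succeq\beta_i$ by (P2), and $\mu\perp f_t\restriction n_t$ because $\mu$ is off the path and shorter than $n_t$. Consider a switch at $k\le t$. We have $\beta_k\preceq\chi_k$, and $\chi_k\ne\beta_k$ because $\chi_k\perp\beta_{k+1}\succeq\beta_k$. Also $f_t\restriction n_t$ extends $\beta_{k+1}$, so it extends $\beta_k$ and is incompatible with $\chi_k$.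
\end{proof}

By (P1) each configuration is a finite object and each stage involves finitely many checks, so the map $\alpha\mapsto f_\alpha$ and the whole run of the process on $\alpha$ are computable. By (P3), the symbols $0$ and $1$ do not move the path: $f_{\alpha{}^\frown i}=f_\alpha$ for $i\in\{0,1\}$. If $A$ contains no request, the path stays $0^\infty$ forever.

\begin{lemma}\label{lem:basic2}
\begin{itemize}
\item[(P4)] If $l$ is not disturbed at $t$, or there is a switch at $l$ at stage $t$, then $E_l(t)\subseteq E_l(t+1)$. If there is an upgrade at $l$ at stage $t$, then $E_l(t)<E_l(t+1)$; if it is of Type II via $e$, then $E_l(t+1)\supseteq(E_l(t)\cap e)\cup\{e\}$.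
\item[(P5)] Every node is disturbed only finitely often, and each $E_j(t)$ is eventually constant. Hence $f^A=\lim_tf_t$ exists and is the union of the final values of the $\beta_j$.
\item[(P6)] If $q$ is not quiet at $t$, then $q$ is disturbed at $t$. If $q$ is quiet at $t$, then $E_l(t)\cap d\le E_q(t)\cap d$ for all $l\ge q$ and $d\le q+1$.
\end{itemize}
\end{lemma}

\begin{proof}
(P4) If $l$ is not disturbed, the pair $\beta_{l+1},\chi_l$ is unchanged and splittings persist. After a switch at $l$ the pair consists of the old $\chi_l$ and $f_t\restriction n_t\succeq\beta_{l+1}$. After a Type I upgrade via $k$ the pair consists of $f_t\restriction n_t\succeq\beta_{k+1}$ and $\chi_k$, so $E_l(t+1)\supseteq E_k(t)\cap(l+1)>E_l(t)$. After a Type II upgrade via $e$ the pair is $f_t\restriction n_t,\mu$; by (P1) it $e'$-splits at $t$ for the same $e'$ as $f_t,\mu$, so $E_l(t+1)\supseteq(E_l(t)\cap e)\cup\{e\}$, and this set is $>E_l(t)$ because $e\notin E_l(t)$. In both cases (L1) gives $E_l(t+1)>E_l(t)$.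

(P5) Suppose there are no more actions at nodes $<j$. Then $U_j$ is not reset again, so there are at most $j+1$ further switches at $j$. By (P4) and (L1), $E_j$ no longer decreases in the linear order on the subsets of $j+1$, and it increases at each upgrade at $j$; so there are at most $2^{j+1}$ further upgrades at $j$. The first claim follows by induction on $j$. After the last disturbance of $j$, the set $E_j(t)\subseteq j+1$ can only grow.

(P6) If an upgrade is available at $q$, then either (b) is executed, at a node $\le q$, or there is a switch at a node $k$ with all nodes $\le k$ quiet, so that $k<q$. If $q$ is quiet, there is no Type I upgrade at $q$, so $E_l(t)\cap(q+1)\le E_q(t)$ for $l>q$; apply (L2).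
\end{proof}

For each $q$ fix a stage $T_q$ such that $q$ is not disturbed at stages $\ge T_q$ and $E_q(t)$ has a constant value $E_q$ for $t\ge T_q$. By (P6), $q$ is quiet at all $t\ge T_q$.

\section{No degree between $A$ and $A\oplus f^A$}\label{sec:dichotomy}

\begin{theorem}\label{thm:dichotomy}
Let $A\in\omega^\omega$ and $f=f^A$. If $g=\Gamma_e^{A,f}$ is total, then $g\le_T A$ or $f\le_T A\oplus g$.
\end{theorem}

\subsection{One program}

Run the process with a list of programs in which only $\Gamma_0$ ever converges, and let $g=\Gamma_0^{A,f}$ be total. The states are $\emptyset$ and $\{0\}$, and by (P4) a node with state $\{0\}$ is not upgraded.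

Suppose first that $E_j=\{0\}$ for all $j\ge q$. Let $t\ge T_q$ and $N>q$ be such that the nodes $q,\dots,N-1$ have state $\{0\}$ at $t$ and $\theta_0^t(\rho)\subseteq g$, where $\rho$ is the value of $\beta_N$ at $t$. We claim $\rho\preceq f$; this computes $f$ from $A\oplus g$. Call a string \emph{settled} if it extends $\rho$ or $0$-splits from $\rho$ at $t$. At every stage $t'\ge t$ there is an $N'>q$ such that the nodes $q,\dots,N'-1$ have state $\{0\}$ and $\chi_q,\dots,\chi_{N'-1},\beta_{N'}$ are settled. At $t$ take $N'=N$: each $\chi_l$ splits from $\beta_{l+1}\preceq\rho$. An action at a node $\ge N'$ leaves these data alone. An action at a node $k<N'$ is a switch with $k>q$; it exchanges the settled string $\chi_k$ with an extension of the settled string $\beta_{N'}$, so $k+1$ serves as the new $N'$. Hence every $f_{t'}$, and so $f$, extends $\rho$ or splits from $\rho$ at $t$, and the latter contradicts $\theta_0^t(\rho)\subseteq g$.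

Suppose next that $E_q=\emptyset$. We want to trust a value $\theta_0^t(f_t)(z)=v$ seen at a stage $t\ge T_q$. When a switch at $k$ abandons the path, the computation survives in $\chi_k$. This is not enough: the new path may produce a different value far beyond $\beta_{k+1}$, where $E_k$ does not see it, and a later switch at a smaller node discards $\chi_k$. This is the reason for memories. Node $q$ keeps a copy $\mu_q^0$ of the abandoned path, and if a later path $0$-splits from it, a Type II upgrade is available at $q$, which is impossible after $T_q$.

With many programs two difficulties arise. First, a node whose state below $e+1$ is correct may still be upgraded for the sake of a larger program, and the upgrade brings a higher alternative or a memory into play as a possible future path; so memories must be settled too. Second, a Type II upgrade via $e$ must not lose the splittings for smaller programs, so it is available only if the memory splits from the path for all $e'\in E_q\cap e$; we must show that this happens by itself. Both points are handled by one invariant, applied with a memory in the role of $\rho$.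

\subsection{The invariant}

Let $d\le q+1$ and suppose $F=E_q(t)\cap d\ne\emptyset$. Let $K_{q,d}(t)$ be the largest $K$ such that $E_l(t)\cap d=F$ for all $l\in[q,K)$. By (P1), $q<K_{q,d}(t)\le t$, so $\beta_K\preceq f_t\restriction n_t$ for $K=K_{q,d}(t)$. Given a string $\rho$ and a stage $s$, call $\sigma\in2^{\le\omega}$ \emph{settled} (for $\rho,s,F$) if $\sigma\succeq\rho$ or $\sigma,\rho$ $e$-split at $s$ for all $e\in F$. Extensions of settled strings are settled. For $s\le t$ let $\mathrm{Inv}_{q,d}(\rho,s;t)$ be the conjunction of the following statements about stage $t$, where $K=K_{q,d}(t)$ and $F=E_q(t)\cap d$.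
\begin{itemize}
\item[(I1)] $\chi_l$ is settled for $q\le l<K$.
\item[(I2)] $\beta_K$ is settled.
\item[(I3)] Every memory $\mu_l^a$ with $l\ge q$ and $a\ge d$ that is off the path is settled.
\item[(I4)] For $q\le l<K$: $\beta_{l+1}\preceq\rho$ or $\beta_{l+1}$ is settled.
\end{itemize}
Clauses (I1)--(I3) list the sources of future paths. Clause (I4) is used to compare a memory with a string $\beta_N$ in Lemma~\ref{lem:start}. The statement about memories is:
\begin{itemize}
\item[$\mathrm M(t)$:] if $\mu=\mu_q^a$ is a memory at stage $t$, last set at stage $s$, if $q$ is quiet at $t$ and $E_q(t)\cap a\ne\emptyset$, then $\mathrm{Inv}_{q,a}(\mu,s+1;t)$.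
\end{itemize}

\begin{lemma}\label{lem:use}
Assume $\mathrm M(t)$. Let $\mu=\mu_q^a$ be a memory at stage $t$, let $q$ be quiet at $t$, and let $F'=E_q(t)\cap a$.
\begin{itemize}
\item[(i)] If $\mu$ is off the path at $t$, then $\mu,f_t$ $e'$-split at $t$ for all $e'\in F'$; and for every $N>q$, either $\beta_N\preceq\mu$ or $\beta_N,\mu$ $e'$-split at $t$ for all $e'\in F'$.
\item[(ii)] If $\mu$ is on the path at $t$ and there is a switch at $k>q$ at stage $t$ with $\mu\npreceq f_{t+1}$, then $\mu_q^a$ is set anew at stage $t$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) If $F'=\emptyset$ there is nothing to prove. Otherwise let $K=K_{q,a}(t)$. No $\beta_N$ extends $\mu$, because $\mu$ is off the path. So (I2) says that $\beta_K$ and $\mu$ $e'$-split at $s+1\le t$ for all $e'\in F'$, and then so do $f_t$ and $\mu$, and $\beta_N$ and $\mu$ for $N\ge K$. For $q<N<K$ use (I4) with $l=N-1$.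

(ii) We show that $k$ is good for $(q,a)$; since $a\notin E_q(t)$ by (P2) and $\mu$ is on the path, the switch then sets the memory. If $F'=\emptyset$, then (P6) and (L3) give $E_l(t)\cap a=\emptyset$ for all $l\ge q$. Otherwise $\beta_K$ is settled, and it does not split from $\mu$ since both are on the path, so $\beta_K\succeq\mu$. On the other hand $\beta_k\preceq f_{t+1}$ by (P3), so $\beta_k\nsucceq\mu$. Hence $k<K$, which means that $k$ is good.
\end{proof}

\begin{lemma}\label{lem:preserve}
Assume $\mathrm M(t)$. Let $q$ be undisturbed at $t$ and quiet at $t+1$, let $d\le q+1$, and let $E_q(t)\cap d=E_q(t+1)\cap d=F\ne\emptyset$. Then $\mathrm{Inv}_{q,d}(\rho,s;t)$ implies $\mathrm{Inv}_{q,d}(\rho,s;t+1)$.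
\end{lemma}

\begin{proof}
Let $K=K_{q,d}(t)$ and $K^+=K_{q,d}(t+1)$. By (P6) at $t+1$,
\begin{equation}\label{eq:upper}
E_l(t+1)\cap d\le F\quad\text{for all }l\ge q .
\end{equation}
With (P4) and (L3) this gives:
\begin{itemize}
\item[$(\star)$] if $q\le l<K$ and either $l$ is not disturbed at $t$ or there is a switch at $l$, then $E_l(t+1)\cap d=F$.
\end{itemize}
Any action at stage $t$ is at a node $>q$.

\emph{Clauses (I1), (I2), (I4).} It suffices to find $J$ with $q<J\le K^+$ such that at stage $t+1$ the string $\beta_J$ is settled and (I1), (I4) hold for $q\le l<J$; for the strings $\chi_l,\beta_{l+1}$ with $l\ge J$, and $\beta_{K^+}$, extend $\beta_J$.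

If there is no action, or the action is at a node $\ge K$, take $J=K$: the nodes $<K$ keep their strings, and $K^+\ge K$ by $(\star)$.

If there is a switch at $k<K$, take $J=k+1$. By $(\star)$, $K^+\ge k+1$. The nodes in $[q,k)$ keep their strings. The new $\beta_{k+1}$ is the old $\chi_k$, settled by (I1), and the new $\chi_k$ is $f_t\restriction n_t\succeq\beta_K$, settled by (I2).

If there is an upgrade at $i<K$, take $J=i+1$. By (P4) and (L2), $E_i(t+1)\cap d\ge E_i(t)\cap d=F$, so equality holds by \eqref{eq:upper}; with $(\star)$ for $l\in[q,i)$ we get $K^+\ge i+1$. The nodes in $[q,i)$ keep their strings, and the new $\beta_{i+1}=f_t\restriction n_t\succeq\beta_K$ is settled. It remains to see that the new $\chi_i$ is settled. In Type I it is $\chi_k$ with $k>i$, which is settled by (I1) if $k<K$ and extends $\beta_K$ if $k\ge K$. In Type II it is a memory $\mu_i^a$ off the path. If $a<d$, then by (P4)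
\[
E_i(t+1)\cap d\supseteq(E_i(t)\cap a)\cup\{a\}>E_i(t)\cap d=F ,
\]
because $a\notin E_i(t)$; by (L1) this contradicts \eqref{eq:upper}. So $a\ge d$, and (I3) applies.

\emph{Clause (I3).} If there is no switch at $t$, then $f_{t+1}=f_t$ and every memory at stage $t+1$ is an unchanged memory of stage $t$, so (I3) persists. Suppose there is a switch at $k$. At stage $t+1$ only nodes $l<k$ have memories. Those set at $t$ equal $f_t\restriction n_t\succeq\beta_K$ and are settled. Consider a memory $\mu_l^a$ with $q\le l<k$ and $a\ge d$ that is not set at $t$ and is off the path at $t+1$. Node $l$ is quiet at $t$ since the switch took place, so Lemma~\ref{lem:use}(ii), applied to node $l$, shows that the memory was off the path at $t$. It is settled by (I3) at $t$.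
\end{proof}

The next lemma shows why a memory is set only by a switch at a good node: goodness provides the splittings for the programs in $F$ at the moment when the path is abandoned.

\begin{lemma}\label{lem:create}
Assume $\mathrm M(s)$. Suppose that a switch at $k$ at stage $s$ sets $\mu_q^a:=\mu=f_s\restriction n_s$, that $E_q(s+1)=E_q(s)$, that $F=E_q(s)\cap a\ne\emptyset$, and that $q$ is quiet at $s+1$. Then $\mathrm{Inv}_{q,a}(\mu,s+1;s+1)$.
\end{lemma}

\begin{proof}
Write $\beta,\chi$ for the values at $s$ and $\beta^+,\chi^+$ for the values at $s+1$. Here $q<k\le s$, so $\beta_l\preceq\mu$ for $l\le k+1$ by (P1), and $k$ is good for $(q,a)$. For $l\in[q,k]$, goodness, (P4) and (P6) give $F=E_l(s)\cap a\subseteq E_l(s+1)\cap a\le F$, so $K_{q,a}(s+1)\ge k+1$ by (L3).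

For $l\in[q,k]$ the string $\chi_l$ $e$-splits at $s$ from $\beta_{l+1}\preceq\mu$ for all $e\in E_l(s)\supseteq F$, so it is settled. For $q\le l<k$ we have $\chi_l^+=\chi_l$ and $\beta_{l+1}^+=\beta_{l+1}\preceq\mu$. At node $k$ we have $\chi_k^+=\mu$ and $\beta_{k+1}^+=\chi_k$, both settled. All strings of the nodes $>k$ extend $\beta_{k+1}^+$. This gives (I1), (I2), (I4).

For (I3), let $\nu=\mu_l^{a'}$ with $l\ge q$ and $a'\ge a$ be a memory off the path at $s+1$. Then $l<k$, so $l$ is quiet at $s$. If $\nu$ was set at $s$, then $\nu=\mu$. Otherwise $\nu$ was off the path at $s$ by Lemma~\ref{lem:use}(ii). By Lemma~\ref{lem:use}(i), $\nu$ and $f_s$ $e$-split at $s$ for all $e\in E_l(s)\cap a'\supseteq E_l(s)\cap a=F$, and $\theta_e^s(f_s)=\theta_e^s(\mu)$ by (P1). So $\nu$ is settled.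
\end{proof}

\begin{lemma}\label{lem:M}
$\mathrm M(t)$ holds for all $t$.
\end{lemma}

\begin{proof}
Induction on $t$. Let $\mu=\mu_q^a$ be as in $\mathrm M(t)$, last set at $s<t$. By (P2), $q$ is undisturbed on $[s,t-1]$ and $E_q$ is constant on $[s,t]$. By (P6), $q$ is quiet on $[s,t-1]$, and it is quiet at $t$ by hypothesis. Lemma~\ref{lem:create} gives $\mathrm{Inv}_{q,a}(\mu,s+1;s+1)$, and Lemma~\ref{lem:preserve} at the stages $s+1,\dots,t-1$ gives $\mathrm{Inv}_{q,a}(\mu,s+1;t)$. Only $\mathrm M(t')$ with $t'<t$ is used.
\end{proof}

Fix $q$ and $d\le q+1$. A pair $(t,N)$ with $t\ge T_q$ and $N>q$ is \emph{$d$-plausible} if every node $l\in[q,N)$ is quiet at $t$ and has $E_l(t)\cap d=E_q\cap d$. This is decidable in $A$.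

\begin{lemma}\label{lem:start}
Let $(t,N)$ be $d$-plausible, let $F=E_q\cap d\ne\emptyset$, and let $\rho$ be the value of $\beta_N$ at stage $t$. Then at every stage $t'\ge t$ the string $\beta_{K_{q,d}(t')}$ is settled for $\rho,t,F$.
\end{lemma}

\begin{proof}
We first verify $\mathrm{Inv}_{q,d}(\rho,t;t)$. Let $K=K_{q,d}(t)$; then $N\le K$, which gives (I2). For $q\le l<N$ we have $\beta_{l+1}\preceq\rho$, and $\chi_l$ $e$-splits from $\beta_{l+1}$ for all $e\in E_l(t)\supseteq F$. For $l\ge N$ both $\beta_{l+1}$ and $\chi_l$ extend $\rho$. This gives (I1) and (I4). For (I3), a memory at a node $l\ge N$ extends $\beta_l\succeq\rho$ by (P2). If $\nu=\mu_l^a$ is off the path with $q\le l<N$ and $a\ge d$, then $l$ is quiet, and Lemma~\ref{lem:use}(i) shows that $\rho\preceq\nu$ or $\rho,\nu$ $e'$-split at $t$ for all $e'\in E_l(t)\cap a\supseteq F$. From stage $T_q$ on, $q$ is undisturbed and quiet and its state is constant, so Lemmas~\ref{lem:preserve} and~\ref{lem:M} give $\mathrm{Inv}_{q,d}(\rho,t;t')$ for all $t'\ge t$. The claim is (I2).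
\end{proof}

\subsection{Proof of Theorem~\ref{thm:dichotomy}}

For $e\le j<k$, (P6) at a stage $\ge\max(T_j,T_k)$ gives $E_k\cap(e+1)\le E_j\cap(e+1)$. A non-increasing sequence in a finite linear order is eventually constant, so there is $q\ge e$ with $E_j\cap(e+1)=E_q\cap(e+1)$ for all $j\ge q$. Fix $q$; the numbers $q,T_q$ and the set $E_q$ are finite information that the reductions below may use. For $d\le e+1$, every pair $(t,N)$ with $N>q$ and $t\ge\max_{l<N}T_l$ is $d$-plausible and has $\beta_N\preceq f$ at stage $t$; call such pairs \emph{final}.

\medskip
\noindent\textbf{Case $e\in E_q$.} We compute $f$ from $A\oplus g$. Let $d=e+1$ and $F=E_q\cap d\ni e$. Given $m$, search for a $d$-plausible $(t,N)$ such that the value $\rho$ of $\beta_N$ at $t$ has $|\rho|\ge m$ and $\theta_e^t(\rho)\subseteq g$. Final pairs with $N\ge m$ qualify, so the search succeeds. By Lemma~\ref{lem:start}, every $f_{t'}$ with $t'\ge t$ extends $\rho$ or $e$-splits from $\rho$ at $t$. Taking $t'$ so large that $f_{t'}$ agrees with $f$ below $\max(t,|\rho|)$, we get the same for $f$. A splitting is impossible, since $\theta_e^t(f)$ and $\theta_e^t(\rho)$ are both contained in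 $g$. So $\rho\preceq f$, and $f\restriction m=\rho\restriction m$.

\medskip
\noindent\textbf{Case $e\notin E_q$.} We compute $g$ from $A$. Let $F=E_q\cap e$. Given $z$, search for an $e$-plausible $(t_0,N)$ such that, for the value $\rho$ of $\beta_N$ at $t_0$, the function $\theta_e^{t_0}(\rho)$ is defined on $[0,z]$, and output $v=\theta_e^{t_0}(\rho)(z)$. Since $g$ is total, final pairs with $N$ large and then $t_0$ large qualify. We claim $v=g(z)$. If $\rho\preceq f$, then $\theta_e^{t_0}(\rho)\subseteq g$. So assume $\rho\npreceq f$, and let $s\ge t_0$ be least with $\rho\npreceq f_{s+1}$. Then $\rho\preceq f_s$, and by (P3) there is a switch at some $k$ at stage $s$, with $k>q$ since $s\ge T_q$.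

\emph{Node $k$ is good for $(q,e)$ at $s$.} If $F=\emptyset$, this follows from (P6) and (L3). Otherwise let $K=K_{q,e}(s)$. By Lemma~\ref{lem:start}, $\beta_K$ is settled for $\rho$; both strings are on the path at $s$ and $F\ne\emptyset$, so $\beta_K\succeq\rho$. But $\beta_k\preceq f_{s+1}$, so $\beta_k\nsucceq\rho$. Hence $k<K$.

\emph{The memory does not split from the path.}
\begin{itemize}
\item[$(*)$] If $t\ge T_q$ and $\mu=\mu_q^e$ is defined at stage $t$, then $\mu,f_t$ do not $e$-split at $t$.
\end{itemize}
This holds if $\mu$ is on the path. If $\mu$ is off the path, then $\mu,f_t$ $e'$-split for all $e'\in F$ by Lemma~\ref{lem:use}(i), so an $e$-splitting would make a Type II upgrade available at $q$, which is quiet.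

\emph{The memory holds the value $v$ from stage $s+1$ on.} Say that a string $\mu$ \emph{holds $v$ at $t$} if $\theta_e^t(\mu)$ is defined on $[0,z]$ with value $v$ at $z$. The path $f_s\succeq\rho$ holds $v$ at $s$. Since $e\notin E_q(s)$ and $k$ is good, the switch at stage $s$ considers $\mu_q^e$. If it sets $\mu_q^e:=f_s\restriction n_s$, the memory holds $v$ by (P1). If not, then $\mu_q^e$ is defined and $\ell_e^s(\mu_q^e)\ge\ell_e^s(f_s)>z$, and its value at $z$ is $v$ by $(*)$. The memory is never erased afterwards, since $q$ is undisturbed and $E_q$ is constant. Suppose it holds $v$ and is set anew at a stage $s'>s$. If it was on the path, the new value $f_{s'}\restriction n_{s'}$ extends it by (P1). Otherwise $\ell_e^{s'}(f_{s'})>\ell_e^{s'}(\mu_q^e)>z$, and by $(*)$ the value of $\theta_e^{s'}(f_{s'})=\theta_e^{s'}(f_{s'}\restriction n_{s'})$ at $z$ is $v$. In both cases the new memory holds $v$.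

Finally take $t>s$ so large that $\theta_e^t(f_t)(z)=g(z)$; this is possible because $f_t\to f$. The memory holds $v$ at $t$, so $g(z)=v$ by $(*)$. \qed

\section{Steering the process}\label{sec:steer}

Fix a tower with code $B$ and a set $C\ge_T B$. We build $A\in\omega^\omega$ such that, with $f=f^A$,
\begin{itemize}
\item[(i)] $A,f\le_T C$;\qquad(ii) $C\le_T A\oplus f$;\qquad(iii) $f\not\le_T A$.
\end{itemize}
This proves Theorem~\ref{thm:tower}. Indeed, $A<_T A\oplus f\equiv_T C$. If $A\le_T D\le_T C$, then $D=\Gamma_e^{A,f}$ for some $e$, and by Theorem~\ref{thm:dichotomy} either $D\le_T A$, so that $D\equiv_TA$, or $f\le_T A\oplus D\equiv_T D$, so that $D\equiv_T C$. Hence $\deg(C)$ is a minimal cover of $\deg(A)$.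

From now on $\alpha,\gamma,\delta,\rho,\sigma,\tau$ denote elements of $\omega^{<\omega}$, that is, finite lists of instructions. For $g\in2^\omega$ let $\mathrm{fl}_y(g)=(g\restriction y){}^\frown(1-g(y))$, the string of length $y+1$ that follows $g$ below $y$ and flips the bit at $y$. Let
\[
\mathrm{Err}_m(\alpha,x)\iff\text{for some }z<x,\ \Phi_m^\alpha(z)\text{ converges within }|\alpha|\text{ steps to a value }\ne f_\alpha(z).
\]
This relation is decidable, and $\mathrm{Err}_m(\alpha,x)$ implies $\mathrm{Err}_m(\alpha,x')$ for $x'\ge x$.

\subsection{The first two programs}

The bits $C(x)$ will be written into $A$ as symbols $0,1$, which do not move the path, at places that $f$ helps to find. For (i), the construction commits itself to $f\restriction x$ by step $x$. For (iii), there is an obvious opportunity. Suppose $\Phi_m^A=f$. Take a node $j$ at which the right $m$ is unused, let $y$ be the first difference of the final $\beta_{j+1}$ and $\chi_j$, and wait until $\Phi_m$ has computed $f(y)$ from an initial segment $\sigma$ of $A$. The request $(j,m)$ would now flip the path at $y$ and make $\Phi_m$ wrong. The difficulty is that this moment may come long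 after the commitment to $f(y)$. So at the time of the commitment we must ask whether such an opportunity lies ahead, and take it at once if it does.

For program $0$ the question $Q_0(\sigma,y)$ reads: is there $\tau\succ\sigma$ such that $\tau$ is the first extension of $\sigma$ along $\tau$ whose path extends $\mathrm{fl}_y(f_\sigma)$, and $\mathrm{Err}_0(\tau,y+1)$? The word ``first'' lets $A\oplus f$ recognize the end of $\tau$, which (ii) needs. The question asks whether a computable search terminates, so $X_1$ answers it, with finitely many false negatives. If program $0$ is never defeated, then all answers are negative and almost all are correct. We want the falsity of the question about $y$ to pass from the string at step $y$ to all later strings $\sigma$, since then $\sigma{}^\frown(j,0)$ gives a contradiction. It passes through the symbols $0,1$. It need not pass through a string $\tau$ chosen for another program, because the path may visit $\mathrm{fl}_y(f_\sigma)$ on the way to $\tau$, and then a witness for $Q_0(\tau,y)$ fails the word ``first'' in $Q_0(\sigma,y)$. So the question for program $1$ must include the demand that $X_1$ denies the questions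 $Q_0(\tau,y')$, $y'\le y$. It is a search with oracle $Z_1$ and is answered by $X_2$. In the same way program $m$ needs $X_{m+1}$. This is where the tower comes from.

The extra demand creates a new problem. Suppose $\Phi_1^A=f$, the construction is at step $x>y$ with string $\sigma$, all relevant questions $Q_0(\sigma,b)$ and $Q_1(\sigma,b)$ with $b<x$ are false, and $\gamma=\sigma{}^\frown(j,1)$ is the opportunity. It may fail the demand: $Q_0(\gamma,y')$ may be true for some $y'\le y$, with a witness $\gamma'$. If $y'<y$, then $\gamma'$ is also a witness for $Q_0(\sigma,y')$, a contradiction. If $y'=y$, then $\gamma'$ flips the bit at $y$ back, so $f_{\gamma'}$ agrees with $f$ up to and including $y$, and program $0$ errs at $\gamma'$. If $f_{\gamma'}$ first differs from $f$ at some $d<x$, then $\gamma'$ is a witness for $Q_0(\sigma,d)$, again a contradiction. In the remaining case $f_{\gamma'}$ extends $f\restriction x$: the path has left the committed string and returned to it, and program $0$ has been defeated on the way. Such an excursion violates no commitment, so the construction asks for it with a second kind of question, $R$, and takes it.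

Two bookkeeping devices remain. Strings chosen for program $p$ use only rights $\ge p$, so that the right $m$ stays unused at high nodes once the programs $\le m$ have stopped acting. And since early answers may be wrong and stronger programs may interfere, program $n$ keeps its questions false only for positions $\ge\zeta_n$, where the bound $\zeta_n$ is raised finitely often. The bounds of the smaller programs are a parameter $\pi$ of each question.

\subsection{Questions and answers}

A \emph{question of level $m$} is a tuple $(Q,m,\sigma,y,\pi)$ or $(R,m,\sigma,x,\pi)$, where $\sigma\in\omega^{<\omega}$ is the \emph{string} of the question, $x,y\in\omega$, and $\pi$ is a partial function from $m$ to $\omega$. For a finite partial function $\pi$ with arbitrary domain we write $Q_m(\sigma,y,\pi)$ for $(Q,m,\sigma,y,\pi\restriction m)$ and $R_m(\sigma,x,\pi)$ for $(R,m,\sigma,x,\pi\restriction m)$. Let $h$ be a computable function on questions, to be fixed below. A set $O$ \emph{denies} a question $w$ of level $m$ if $\langle m+1,h(w)\rangle\notin O$.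

Relative to $O$, a string $\tau$ is a \emph{witness for $Q_m(\sigma,y,\pi)$} if $\tau\succ\sigma$ and
\begin{itemize}
\item[(q1)] $f_\tau\succeq\mathrm{fl}_y(f_\sigma)$, and no $\rho$ with $\sigma\prec\rho\prec\tau$ has $f_\rho\succeq\mathrm{fl}_y(f_\sigma)$;
\item[(q2)] every request $(k,r)$ in $\tau$ at a position $\ge|\sigma|$ has $r\ge m$;
\item[(q3)] $\mathrm{Err}_m(\tau,y+1)$;
\item[(q4)] $O$ denies $Q_n(\tau,b,\pi)$ for all $n\in\operatorname{dom}\pi$ with $n<m$ and all $b$ with $\pi(n)\le b\le y$.
\end{itemize}
A string $\tau$ is a \emph{witness for $R_m(\sigma,x,\pi)$} if $\tau\succ\sigma$ and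
\begin{itemize}
\item[(r1)] $\tau(|\sigma|)$ is a request, $f_\tau\succeq f_\sigma\restriction x$, and no $\rho$ with $\sigma\prec\rho\prec\tau$ has $f_\rho\succeq f_\sigma\restriction x$;
\item[(r2)] every request $(k,r)$ in $\tau$ at a position $\ge|\sigma|$ has $r\ge m$;
\item[(r3)] $\mathrm{Err}_m(\tau,x)$;
\item[(r4)] $O$ denies $Q_n(\tau,b,\pi)$ for all $n\in\operatorname{dom}\pi$ with $n<m$ and all $b$ with $\pi(n)\le b<x$.
\end{itemize}
Given $h$, the witness relation is decidable in $O$, uniformly in the question, and for a question of level $m$ it queries only the columns $n+1\in[1,m]$ of $O$.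

We choose $h$ so that $h(w)$ is an index of the search for a witness for $w$. Let $i(c,w)$ be an index of the program which, with oracle $O$ and any input, searches for a witness for $w$ relative to $O$, using $\varphi_c$ in place of $h$, and halts if it finds one. Put $p(c,w)=\mathrm{pad}(i(c,w),w)$, which is injective in $w$. By the recursion theorem there is $c$ with $\varphi_c(w)=p(c,w)$ for all $w$. Let $h=\varphi_c$; it is total, computable and injective.

From now on witnesses are taken relative to $B$, and a question is \emph{true} if it has a witness and \emph{false} otherwise. Since $B$ and $Z_m$ agree on the columns $\le m$, a question $w$ of level $m$ is true if and only if $h(w)\in Z_m'$. We say that $w$ is \emph{answered no} if $B$ denies $w$, that is, $h(w)\notin X_{m+1}$, and \emph{answered yes} otherwise. The two conditions in the definition of a tower now say the following.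
\begin{itemize}
\item[(T1)] A question answered yes is true, because $X_{m+1}\subseteq Z_m'$. So $B$ computes the answer to each question and, if it is yes, a witness: the first one found by the search.
\item[(T2)] For each $m$, only finitely many true questions of level $m$ are answered no, because $h$ is injective and $Z_m'\setminus X_{m+1}$ is finite.
\end{itemize}
These are the only uses of the tower. A false positive answer would start a search that never ends. Without the finiteness condition, $B=\emptyset$ would be allowed, and $\mathbf 0$ is not a base because it is not a minimal cover.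

The next lemma moves a witness back to an earlier string.

\begin{lemma}\label{lem:concat}
Let $\sigma\prec\gamma$. Suppose that $f_\gamma$ and $f_\sigma$ agree below $b+1$, that no $\rho$ with $\sigma\prec\rho\prec\gamma$ has $f_\rho\succeq\mathrm{fl}_b(f_\sigma)$, and that all requests in $\gamma$ at positions $\ge|\sigma|$ have rights $\ge n$. If $Q_n(\gamma,b,\pi)$ is true, then $Q_n(\sigma,b,\pi)$ is true. In particular this holds if $\gamma=\sigma{}^\frown i$ with $i\in\{0,1\}$.
\end{lemma}

\begin{proof}
Let $\delta$ be a witness for $Q_n(\gamma,b,\pi)$. We have $\mathrm{fl}_b(f_\gamma)=\mathrm{fl}_b(f_\sigma)$, and $f_\delta$ extends this string. Among the $\rho$ with $\sigma\prec\rho\prec\delta$, those with $\rho\prec\gamma$ do not reach it by hypothesis, $\gamma$ does not because $f_\gamma(b)=f_\sigma(b)$, and those with $\rho\succ\gamma$ do not by (q1) for $\delta$. So (q1) holds for $\sigma$. Clause (q2) follows from the hypothesis on $\gamma$ and (q2) for $\delta$. Clauses (q3) and (q4) do not mention the string of the question. If $\gamma=\sigma{}^\frown i$, then $f_\gamma=f_\sigma$, no string lies strictly between, and no request is added.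
\end{proof}

\subsection{The construction of $A$}

We build $A$ in steps $x=0,1,2,\dots$. A step may be entered several times, each time with a string $\sigma$ that is an initial segment of $A$. Step $0$ is first entered with $\sigma=\lambda$. At step $x$ there are bounds $\zeta_p$ for $p\le x$.

\medskip
\noindent\textbf{Entry to step $x$ with $\sigma$.} At the first entry set $\zeta_x:=x$. Let $S=\{p\le x:\neg\mathrm{Err}_p(\sigma,x)\}$ be the set of \emph{active} programs; it is fixed for this entry. The symbol $\pi$ always denotes the function $p\mapsto\zeta_p$ on $S$, with the current bounds.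
\begin{enumerate}
\item \emph{Check.} If there are $n\in S$ and $b\in[\zeta_n,x)$ such that $Q_n(\sigma,b,\pi)$ is answered yes, take the least such $n$ and set $\zeta_p:=x$ for $n\le p\le x$. We say that the check \emph{fails at $n$}.
\item \emph{Excursion.} If $R_p(\sigma,x,\pi)$ is answered yes for some $p\in S$, take the least such $p$ and the witness $\tau$, and re-enter step $x$ with $\tau$. We say that $p$ \emph{succeeds}.
\item \emph{Flip.} Otherwise let $\alpha_x=\sigma{}^\frown0$. If $Q_p(\alpha_x,x,\pi)$ is answered yes for some $p\in S$, take the least such $p$ and the witness $\tau$; again $p$ \emph{succeeds}. If there is no such $p$, let $\tau=\alpha_x$.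
\item \emph{Coding.} Enter step $x+1$ with $\tau{}^\frown C(x)$.
\end{enumerate}
When the check fails at $n$, the bounds of all larger programs are raised as well, because their questions contain $\zeta_n$ as a parameter and have therefore changed. Always $\zeta_p\le x$ at step $x$.

\begin{lemma}\label{lem:constr}
\begin{itemize}
\item[(a)] The string $P_x=f_\sigma\restriction x$ is the same at all entries $\sigma$ to step $x$, and $P_x\prec P_{x+1}$.
\item[(b)] If $p\le x$ is not active at an entry to step $x$, it is not active at any later entry. If $p$ succeeds, it is not active at the next entry.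
\item[(c)] Each step is entered finitely often, and an entry $\sigma$ to step $x$ has $|\sigma|\ge x$. So $A$ is total, and $f=\bigcup_xP_x$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) An excursion keeps $f_\sigma\restriction x$ by (r1). Appending $0$ or $1$ does not change the path, and a flip keeps $f_{\alpha_x}\restriction x$ by (q1).

(b) If $\Phi_p^\sigma(z)\ne f_\sigma(z)$ with $z<x$, then the computation persists, and by (a) $f_{\sigma'}(z)=P_x(z)$ at every later entry $\sigma'$. After an excursion by $p$ we have $\mathrm{Err}_p(\tau,x)$ by (r3). After a flip by $p$ we have $\mathrm{Err}_p(\tau,x+1)$ by (q3), hence $\mathrm{Err}_p(\tau{}^\frown C(x),x+1)$.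

(c) By (b) there are at most $x+1$ excursions at step $x$. Each step lengthens the string. For fixed $x$, the entries $\sigma$ to steps $\ge x$ have $f_\sigma\succeq P_x$ and unbounded lengths; since $f_t\to f$, we get $f\succeq P_x$.
\end{proof}

\begin{proof}[Proof of (i)]
By (T1) the construction is computable in $B\oplus C\equiv_T C$. It produces $A$ and the strings $P_x$, whose union is $f$. This is where $C\ge_TB$ is used.
\end{proof}

\begin{proof}[Proof of (ii)]
We recover the sequence of entries from $A\oplus f$. Suppose we know an entry $\sigma$ to step $x$. If there is an excursion, $A(|\sigma|)$ is a request by (r1); otherwise $A(|\sigma|)=0$. In the first case, (r1) says that the next entry is the shortest $\tau$ with $\sigma\prec\tau\prec A$ and $f_\tau\succeq f_\sigma\restriction x$. In the second case $\alpha_x=\sigma{}^\frown0$, and $f(x)=P_{x+1}(x)=f_\tau(x)$ for the string $\tau$ chosen in part 3 of the entry. So there is a flip if and only if $f(x)\ne f_{\alpha_x}(x)$. Without a flip, $\tau=\alpha_x$. With a flip, (q1) says that $\tau$ is the shortest string with $\alpha_x\prec\tau\prec A$ and $f_\tau\succeq\mathrm{fl}_x(f_{\alpha_x})$. Then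 $C(x)=A(|\tau|)$, and the next entry is $\tau{}^\frown C(x)$.
\end{proof}

\section{The limit is not computable from the instructions}\label{sec:diag}

We prove (iii). Suppose $\Phi_m^A=f$.

\subsection{The stable situation}

Choose $x_1>m$ with the following two properties.
\begin{itemize}
\item[($\alpha$)] $S\cap(m+1)$ is the same set $V$ at all entries to steps $\ge x_1$.
\item[($\beta$)] Every question of level $\le m$ whose string has length $\ge x_1$ is answered correctly.
\end{itemize}
The first is possible because $S\cap(m+1)$ can only shrink from step $m$ on, by Lemma~\ref{lem:constr}(b); the second by (T1) and (T2). By Lemma~\ref{lem:constr}(b), no $p\le m$ succeeds at a step $\ge x_1$. Also $m\in V$: if $\mathrm{Err}_m(\sigma,x)$ held at an entry, then $\Phi_m^A(z)\ne P_x(z)=f(z)$ for some $z<x$. All questions below have level $\le m$ and a string that extends an entry to a step $\ge x_1$, so for them ``answered no'' and ``false'' coincide. For $n\le m$, the parameter $\pi\restriction n$ is the function $p\mapsto\zeta_p$ on $V\cap n$.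

\begin{lemma}\label{lem:F}
At every entry $\sigma$ to a step $x\ge x_1$, after the check,
\begin{equation}\label{eq:F}
Q_n(\sigma,b,\pi)\text{ is false for all }n\in V\text{ and }b\in[\zeta_n,x).
\end{equation}
After the check at the first entry to step $x_1$, the bounds $\zeta_n$ with $n\in V$ do not change. In particular their final values are $\le x_1$.
\end{lemma}

\begin{proof}
Let $n\in V$. If the check fails at a program $\le n$, then $[\zeta_n,x)$ is empty afterwards. Otherwise the questions $Q_n(\sigma,b,\pi)$ were answered no, so they are false by ($\beta$), and the check changes neither $\zeta_n$ nor $\pi\restriction n$. This proves \eqref{eq:F}.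

Now consider an entry $\sigma$ to a step $x\ge x_1$, after the check, and the next entry $\sigma^+$, to step $x^+\in\{x,x+1\}$, before the check. The bounds $\zeta_n$ and the parameters $\pi\restriction n$ for $n\in V$ are the same at these two moments. We show that $Q_n(\sigma^+,b,\pi)$ is false for $n\in V$ and $b\in[\zeta_n,x^+)$.

\emph{Excursion by $p$.} Then $p>m$, $\sigma^+=\tau$, $x^+=x$, and the claim is (r4) with ($\beta$).

\emph{Flip by $p$.} Then $p>m$. By (q4) and ($\beta$), $Q_n(\tau,b,\pi)$ is false for $\zeta_n\le b\le x$, and Lemma~\ref{lem:concat} transfers this to $\sigma^+=\tau{}^\frown C(x)$.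

\emph{Neither.} For $b<x$, \eqref{eq:F} and Lemma~\ref{lem:concat} show that $Q_n(\alpha_x,b,\pi)$ is false. For $b=x$ this question was answered no, so it is false by ($\beta$). Lemma~\ref{lem:concat} transfers this to $\sigma^+=\alpha_x{}^\frown C(x)$.

By (T1) the check at $\sigma^+$ does not fail at a program in $V$, and a failure at some $p>m$ changes only bounds of programs $\ge p$.
\end{proof}

\subsection{The opportunity}

Let $t_0$ be the length of the first entry to step $x_1$. Every request in $A$ at a position $\ge t_0$ belongs to an excursion or a flip by some $p>m$, so its right is $>m$ by (r2) and (q2). Fix a node $j\ge\max(t_0,x_1)$; then $j>m$. A switch at $j$ can occur only at a stage $\ge j\ge t_0$, so the right $m$ is never used at $j$ in the run on $A$. Let $y$ be the first position where the final values of $\beta_{j+1}$ and $\chi_j$ differ. Both extend $\beta_j$, so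
\[
y\ge|\beta_j|\ge j\ge x_1\ge\zeta_n\qquad(n\in V).
\]
Choose an entry $\sigma=A\restriction t$ to a step $x>y$ such that $t\ge\max(j,T_j)$ and $\Phi_m^\sigma(y)$ converges to $f(y)$ within $t$ steps. Let $\pi$ be the parameter after the check at this entry. Note that $f_\sigma\succeq P_x=f\restriction x$, so $\mathrm{fl}_b(f_\sigma)=\mathrm{fl}_b(f)$ for $b<x$. Let
\[
\gamma_0=\sigma{}^\frown(j,m).
\]
In the run on $A$ no node $\le j$ is disturbed at stage $t$, so all nodes $\le j$ are quiet at $t$ by (P6), and this depends only on $\sigma$. Also $m\le j\le t$ and $m\notin U_j$. So in the run on $\gamma_0$ the switch at $j$ takes place at stage $t$, and $f_{\gamma_0}=\chi_j0^\infty$ with the final value of $\chi_j$. Since $f\succeq\beta_{j+1}$, the first difference of $f_{\gamma_0}$ and $f$ is $y$, and $\mathrm{Err}_m(\gamma_0,y+1)$ holds.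

\subsection{Descent through the active programs}

If $\gamma_0$ satisfies (q4), it is a witness for $Q_m(\sigma,y,\pi)$, contrary to \eqref{eq:F}. If not, a smaller program can continue from $\gamma_0$, and the continuation is a candidate for a question of that program about $\sigma$, which may again fail (q4). The following notion records what these candidates have in common. For $\gamma\succ\sigma$ let $d(\gamma)$ be the largest $d\le x$ with $f_\gamma\succeq f\restriction d$. A \emph{detour} is a triple $(n,\gamma,c)$ with $n\in V$, $\gamma\succeq\gamma_0$, $y\le d(\gamma)$ and $c\le d(\gamma)$ such that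
\begin{itemize}
\item[(D1)] no $\rho$ with $\sigma\prec\rho\prec\gamma$ has $f_\rho\succeq f\restriction c$;
\item[(D2)] all requests in $\gamma$ at positions $\ge|\sigma|$ have rights $\ge n$;
\item[(D3)] $\mathrm{Err}_n(\gamma,\min(d(\gamma)+1,x))$;
\item[(D4)] $Q_{n'}(\gamma,b,\pi)$ is false for all $n'\in V$ with $n'<n$ and all $b\in[\zeta_{n'},c)$.
\end{itemize}
The triple $(m,\gamma_0,0)$ is a detour: $d(\gamma_0)=y<x$, no string lies strictly between $\sigma$ and $\gamma_0$, the only new request has right $m$, and (D4) is vacuous. Take a detour $(n,\gamma,c)$ with $n$ least, and let $d=d(\gamma)$. Note that $\operatorname{dom}\pi\cap n=V\cap n$, since $n\le m$. We first extend (D4) from $c$ to $d$: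
\begin{equation}\label{eq:D4}
Q_{n'}(\gamma,b,\pi)\text{ is false for all }n'\in V\text{ with }n'<n\text{ and all }b\in[\zeta_{n'},d).
\end{equation}
For $b<c$ this is (D4). Let $c\le b<d$. Then $f_\gamma$ and $f_\sigma$ both extend $f\restriction(b+1)$; by (D1) no $\rho$ strictly between $\sigma$ and $\gamma$ has $f_\rho\succeq f\restriction b$; and the rights in $\gamma$ are $\ge n>n'$. If $Q_{n'}(\gamma,b,\pi)$ were true, then $Q_{n'}(\sigma,b,\pi)$ would be true by Lemma~\ref{lem:concat}, contrary to \eqref{eq:F}.

\medskip
\noindent\textbf{Case $d=x$.} Then $\gamma$ is a witness for $R_n(\sigma,x,\pi)$. For (r1): $\gamma(|\sigma|)=(j,m)$ is a request, $f_\gamma\succeq f\restriction x=f_\sigma\restriction x$, and the strings strictly between do not have this property by (D1), as $c\le x$. Clause (r2) is (D2), and (r3) is (D3). Clause (r4) follows from \eqref{eq:D4}, since false questions are answered no by (T1). By ($\beta$), $R_n(\sigma,x,\pi)$ is answered yes, and $n\in S$. So some $p\le n\le m$ succeeds at this entry, which is impossible at a step $\ge x_1$.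

\medskip
\noindent\textbf{Case $d<x$.} Then $d$ is the first difference of $f_\gamma$ and $f$. Since $\zeta_n\le y\le d<x$, \eqref{eq:F} says that $\gamma$ is not a witness for $Q_n(\sigma,d,\pi)$. Clause (q1) holds: $f_\gamma\succeq\mathrm{fl}_d(f)=\mathrm{fl}_d(f_\sigma)$, and by (D1) the paths of the strings strictly between do not extend $f\restriction d$. Clauses (q2) and (q3) are (D2) and (D3). So (q4) fails: there are $n'\in V$ with $n'<n$ and $b\in[\zeta_{n'},d]$ such that $Q_{n'}(\gamma,b,\pi)$ is answered yes, hence true. By \eqref{eq:D4}, $b=d$. Let $\gamma'$ be a witness for $Q_{n'}(\gamma,d,\pi)$. We claim that $(n',\gamma',d+1)$ is a detour.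

We have $\mathrm{fl}_d(f_\gamma)=f\restriction(d+1)$, so (q1) gives $d(\gamma')\ge d+1>y$. For (D1), let $\sigma\prec\rho\prec\gamma'$. If $\rho\prec\gamma$, then $f_\rho\nsucceq f\restriction c$ with $c\le d$; if $\rho=\gamma$, then $f_\rho(d)\ne f(d)$; if $\rho\succ\gamma$, then $f_\rho\nsucceq f\restriction(d+1)$ by (q1) for $\gamma'$. For (D2), the rights are $\ge n>n'$ in $\gamma$ and $\ge n'$ afterwards by (q2). For (D3), (q3) gives $\mathrm{Err}_{n'}(\gamma',d+1)$, and $d+1\le\min(d(\gamma')+1,x)$. Finally (D4) is (q4) for $\gamma'$ together with ($\beta$). Since $n'<n$, this contradicts the choice of $n$.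

\medskip
Both cases are impossible, so $\Phi_m^A\ne f$ for every $m$. This proves (iii) and completes the proof of Theorem~\ref{thm:tower}, and with it the proofs of Theorems~\ref{thm:answer} and~\ref{thm:strong}. \qed

\begin{thebibliography}{9}

\bibitem{problem}
``To My Parents,''
\texttt{http://www.piergiorgioodifreddi.it/wp-content/uploads/2010/10/CRT2.pdf}

\end{thebibliography}
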